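# Quasiconformal maps of $\mathbb R^n$ are quasisymmetric with a control function independent of $n$

## 1. The guess $\max\{t^K,t^{1/K}\}$, tested on three families of maps

Let $n\ge 2$. For a homeomorphism $f:G\to G'$ between domains of $\mathbb R^n$, a point $x\in G$ and small $r>0$, put
$$L(x,f,r)=\max\{|f(y)-f(x)|:|y-x|=r\},\qquad l(x,f,r)=\min\{|f(y)-f(x)|:|y-x|=r\}.$$

**Definition (quasiconformal).** For $K\ge1$, $f$ is $K$-quasiconformal ($K$-qc) if $\limsup_{r\to0}L(x,f,r)/l(x,f,r)\le K$ for every $x\in G$.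

**Definition (quasisymmetric).** Let $\eta:[0,\infty)\to[0,\infty)$ be a homeomorphism. A homeomorphism $f:\mathbb R^n\to\mathbb R^n$ is $\eta$-quasisymmetric if for all $x,a,b\in\mathbb R^n$ and $t\ge0$, $|a-x|\le t|b-x|$ implies $|f(a)-f(x)|\le\eta(t)\,|f(b)-f(x)|$.

The first condition is infinitesimal, the second is global. It is a known result that for homeomorphisms $\mathbb R^n\to\mathbb R^n$ they are equivalent, quantitatively for fixed $n$: a $K$-qc map is $\eta$-quasisymmetric with $\eta$ depending on $K$ and $n$, and conversely. The question, raised in "The Free Quasiworld. Freely Quasiconformal And Related Maps In Banach Spaces", is whether $\eta$ can be chosen to depend on $K$ alone.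

The definition of $K$-qc contains no $n$, so one would first guess that the answer is yes. One would even guess a formula: the simplest $K$-qc maps with unbounded stretching are power maps, so perhaps $\eta_K(t)=\max\{t^K,t^{1/K}\}$. We test this.

*Radial stretchings.* Let $\alpha\in\{K,1/K\}$ and $f_\alpha(x)=|x|^{\alpha-1}x$, $f_\alpha(0)=0$. For $x\neq0$,
$$Df_\alpha(x)=|x|^{\alpha-1}\Big(I+(\alpha-1)\frac{xx^{T}}{|x|^2}\Big),$$
with singular values $\alpha|x|^{\alpha-1}$ (radial direction) and $|x|^{\alpha-1}$ (tangential directions). At a point where a map has an invertible derivative $A$, we have $L=r\|A\|+o(r)$ and $l=r\,\ell(A)+o(r)$, where $\|A\|$ and $\ell(A)$ are the largest and smallest singular values. So $L/l\to\|A\|/\ell(A)$, which here is $\max\{\alpha,1/\alpha\}=K$. At $x=0$ we have $L/l=1$. Thus $f_\alpha$ is $K$-qc. With center $0$ and $|a|=t|b|$ we get $|f_\alpha(a)|=t^\alpha|f_\alpha(b)|$. So any $\eta$ that serves all $K$-qc maps of $\mathbb R^n$, even for a single $n$, satisfies $\eta(t)\ge\max\{t^K,t^{1/K}\}$.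 The guess passes, with equality at this center.

*Linear maps.* The map $A=\mathrm{diag}(K,1,\dots,1)$ is $K$-qc. With $x=0$, $a=e_1$, $b=e_2$ we have $|a|=|b|$ but $|Aa|=K|Ab|$. So $\eta(1)\ge K$, while the guess gives $1$: for $K>1$ the guess is false. It needs a constant in front. For linear maps the constant $K$ is enough: if $\|A\|\le K\ell(A)$ and $|a-x|\le t|b-x|$, then $|Aa-Ax|\le\|A\|\,t\,|b-x|\le Kt|Ab-Ax|$, and $t\le\max\{t^K,t^{1/K}\}$.

*Bilipschitz maps with ratio $K$.* If $c|p-q|\le|f(p)-f(q)|\le Kc|p-q|$ for all $p,q$, then $f$ is $K$-qc and, by the same computation, $\eta$-quasisymmetric with $\eta(t)=Kt$. Again there is no $n$.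

So the repaired guess is $\eta_K(t)=C(K)\max\{t^K,t^{1/K}\}$. It is correct, and these notes prove it.

**Theorem 1.** For every $K\ge1$ there is a constant $H=H(K)<\infty$, depending only on $K$, such that for every $n\ge2$ every $K$-quasiconformal homeomorphism $f:\mathbb R^n\to\mathbb R^n$ is $\eta_K$-quasisymmetric with
$$\eta_K(t)=H^2\max\{t^K,t^{1/K}\}.$$
In particular $\eta$ can be chosen independent of $n$.

**Proposition 2.** (a) The exponents are sharp: any $\eta$ that works for all $K$-qc maps of $\mathbb R^n$, for even one $n\ge2$, satisfies $\eta(t)\ge\max\{t^K,t^{1/K}\}$.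

(b) An $\eta$-quasisymmetric homeomorphism is $\eta(1)$-quasiconformal.

(c) A $K$-qc homeomorphism $f$ of $\mathbb R^n$ is the boundary map of a quasi-isometry of hyperbolic space $\mathbb H^{n+1}$ whose constants depend only on $K$.

(d) The conclusion of Theorem 1 holds for every quasiconformal homeomorphism of $\mathbb R^n$ with $\|Df\|\le K\ell(Df)$ almost everywhere.

Part (a) was just proved. The three families do not show the difficulty. In general the local scale of $f$ is unbounded, and the inequality $L/l\lesssim K$ holds only below a radius that depends on the point. Something must carry it to large scales without losing a factor that grows with $n$.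

## 2. Analytic facts and the class $\mathcal Q_n(K)$

Throughout, $|E|$ is Lebesgue measure, $\Omega_n=|B(0,1)|$, $\omega_{n-1}=n\Omega_n$ is the area of the unit sphere, and balls $B(x,t)$ are open.

**Definition (modulus).** The $n$-modulus of a family $\Gamma$ of paths is $M(\Gamma)=\inf\int\rho^n\,dx$ over Borel $\rho:\mathbb R^n\to[0,\infty]$ with $\int_\gamma\rho\,ds\ge1$ for every locally rectifiable $\gamma\in\Gamma$. It is countably subadditive.

For example, if $N$ is a Borel null set, the rectifiable paths that spend positive length in $N$ form a family of modulus zero: use $\rho=\infty\cdot1_N$. If $M(\Gamma)=0$, choose admissible $\rho_k$ with $\|\rho_k\|_{L^n}\le2^{-k}$. Then $h_0=\sum_k\rho_k\in L^n$ satisfies $\int_\gamma h_0\,ds=\infty$ for every rectifiable $\gamma\in\Gamma$.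

**Definition (ACL$^n$).** A continuous map is ACL$^n$ if, in each closed box, it is absolutely continuous on almost every segment parallel to a coordinate axis, and its partial derivatives are locally in $L^n$.

For example, $f_\alpha$ is ACL$^n$: it is smooth off $0$, and $\|Df_\alpha\|^n\le\max(1,\alpha)^n|x|^{n\alpha-n}$ is locally integrable since $n\alpha-n>-n$.

We quote the following textbook facts (Gehring; see Väisälä, *Lectures on $n$-dimensional quasiconformal mappings*, LNM 229, §§28, 31–34). Let $u$ be a homeomorphism of $\mathbb R^n$ onto itself that is $K$-qc for some $K$. Then $u$ and $u^{-1}$ are ACL$^n$, are differentiable a.e. with nonsingular derivative, and map null sets to null sets. Hence $\int_E|\det Du|\,dx=|u(E)|$ for Borel $E$. By Fuglede's theorem the rectifiable paths on which $u$ is not absolutely continuous form a family of modulus zero. So there is a Borel $h_0\ge0$ in $L^n(\mathbb R^n)$ with $\int_\gamma h_0\,ds=\infty$ for each path $\gamma$ of this family.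

**Definition (the class $\mathcal Q_n(K)$).** $\mathcal Q_n(K)$ is the class of homeomorphisms $u$ of $\mathbb R^n$ onto itself for which $u$ and $u^{-1}$ have all the properties just listed and $\|Du\|\le K\ell(Du)$ a.e.

Every $K$-qc homeomorphism of $\mathbb R^n$ is in $\mathcal Q_n(K)$, because $L/l\to\|Du\|/\ell(Du)$ at points with invertible derivative. The class is closed under inversion. Indeed $D(u^{-1})(u(x))=Du(x)^{-1}$ for a.e. $x$, inverting a matrix preserves the quotient of its largest and smallest singular values, and $u$ maps null sets to null sets, so the inequality for $u^{-1}$ holds at a.e. point. This is the only reason for introducing the class: every statement we prove for $u$ will hold for $v=u^{-1}$ *with the same constants*.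

For $u\in\mathcal Q_n(K)$ fix a Borel null set $N=N_u$ off which $u$ is differentiable with $0<\|Du\|\le K\ell(Du)$, and set $\|Du\|:=0$ on $N$. Now $\|Du\|$ is a Borel function. Since $|\det Du|\ge\|Du\|\ell(Du)^{n-1}\ge\|Du\|^nK^{-(n-1)}$ a.e., we get for Borel $\varphi\ge0$ and Borel $E$
$$\int_E\varphi(u(x))\,\|Du(x)\|^n\,dx\le K^{n-1}\int_{u(E)}\varphi(y)\,dy.\tag{1}$$
The constant $K^{n-1}$ is exponential in $n$, but after an $n$-th root it is at most $K$. We shall use this repeatedly: *a loss of $c^n$ in volume costs only $c$.*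

## 3. Linking two continua by modulus loses a factor of order $n$

The first approach a sensible person tries is to compare moduli of path families. Let $f\in\mathcal Q_n(K)$ with $f(0)=0$, fix $r$, and choose $|a|=|b|=r$ with $|f(a)|=L=\max_{|y|=r}|f(y)|$ and $|f(b)|=l=\min_{|y|=r}|f(y)|$. Suppose $\Lambda=\log(L/l)>0$. Let $E$ be the preimage of the segment $[0,f(b)]$ and $F$ the preimage of the ray $\{\tau f(a):\tau\ge1\}$. Then $E$ is a continuum joining $0$ to $b$, and $F$ joins $a$ to $\infty$. A path from $E$ to $F$ is mapped to a path crossing the ring $l<|y|<L$. Put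
$$\rho=\frac{\|Df\|}{\Lambda|f|}1_{\{l<|f|<L\}}.$$
Discard the family of modulus zero of paths on which $f$ is not absolutely continuous or which spend positive length in $N$. On the remaining paths $\log|f|$ rises by $\Lambda$ across the ring at rate at most $\|Df\|/|f|$, so $\int_\gamma\rho\,ds\ge1$. By (1), $M(E,F)\le K^{n-1}\Lambda^{-n}\int_{l<|y|<L}|y|^{-n}dy=K^{n-1}\omega_{n-1}\Lambda^{1-n}$, where $M(E,F)$ is the modulus of the family of paths joining $E$ to $F$. That is,
$$\Lambda\le K\Big(\frac{\omega_{n-1}}{M(E,F)}\Big)^{1/(n-1)}.\tag{2}$$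
Classically $M(E,F)$ is bounded below by a positive number depending only on $n$, and for fixed $n$ this bounds $L/l$. For our purpose we need the $(n-1)$-th root in (2) to be bounded independently of $n$. It is not.

*Computation.* Nothing in the argument prevents $E=[0,e_1]$ and $F=\{-\tau e_1:\tau\ge1\}$. For these sets let $\delta(x)=\operatorname{dist}(x,E)$ and
$$\rho(x)=\frac1{n-1}\delta(x)^{-(n-2)/(n-1)}\quad\text{if }0<\delta(x)<1,\qquad\rho=0\ \text{ if }\delta(x)\ge1,$$
and $\rho=\infty$ on $E$. Points of $F$ have $\delta\ge1$, $\delta$ is $1$-Lipschitz, and $\int_0^1\frac1{n-1}\tau^{-(n-2)/(n-1)}d\tau=1$. So $\rho$ is admissible. Since $|\{\delta<\tau\}|=\Omega_{n-1}\tau^{n-1}+\Omega_n\tau^n$, with derivative $\omega_{n-2}\tau^{n-2}+\omega_{n-1}\tau^{n-1}\le(\omega_{n-2}+\omega_{n-1})\tau^{n-2}$ on $(0,1)$,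
$$M(E,F)\le\frac{\omega_{n-2}+\omega_{n-1}}{(n-1)^n}\int_0^1\tau^{(n-2)(1-\frac n{n-1})}d\tau=\frac{\omega_{n-2}+\omega_{n-1}}{(n-1)^n}\int_0^1\tau^{-\frac{n-2}{n-1}}d\tau=\frac{\omega_{n-2}+\omega_{n-1}}{(n-1)^{n-1}}.$$
Also $\omega_{n-1}=\omega_{n-2}\int_0^\pi\sin^{n-2}\theta\,d\theta\ge\omega_{n-2}\cdot2\int_0^{\pi/2}(2\theta/\pi)^{n-2}d\theta=\omega_{n-2}\,\pi/(n-1)$. Hence $1+\omega_{n-2}/\omega_{n-1}\le1+(n-1)/\pi\le n\le2^{n-1}$, and
$$\Big(\frac{\omega_{n-1}}{M(E,F)}\Big)^{1/(n-1)}\ge(n-1)\Big(1+\frac{\omega_{n-2}}{\omega_{n-1}}\Big)^{-1/(n-1)}\ge\frac{n-1}2.$$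

So (2) can never give more than $L/l\le e^{Km_n}$ with $m_n\ge(n-1)/2$. The loss is not in the qc inequality (1), which costs only $K$. It is in the continua: $E$ is one-dimensional, and in high dimension a one-dimensional set is hard to hit. If $E$ and $F$ were *fat*, occupying a proportion $\kappa^n$ of a ball, the loss would disappear, as the next section shows. We must then relate fat sets to the single points $x,a,b$ of the problem, and that is where hyperbolic geometry will enter.

## 4. Random segments between fat sets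

The aim of this section is to replace path families by the straight segments $[p,q]$ with $p$ and $q$ random in two fat sets. For a ball $B$ and Borel $h:B\to[0,\infty]$ write
$$\|h\|_B=\Big(\frac1{|B|}\int_Bh^n\,dx\Big)^{1/n}.$$

**Lemma 3.** Let $B$ be a ball of radius $\rho$, let $U_1,U_2\subset B$ be measurable with $|U_i|\ge\kappa^n|B|$, $0<\kappa\le1$, and let $h:B\to[0,\infty]$ be Borel. If $p,q$ are independent and uniform in $U_1,U_2$, then
$$\mathbb E\int_{[p,q]}h\,ds\le\frac{4\rho}\kappa\|h\|_B.\tag{3}$$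
If $U_1=U_2=B$ and $h=0$ off a Borel set $S\subset B$ with $|S|\le\varepsilon^n|B|$, $2\varepsilon\le1$, then
$$\mathbb E\int_{[p,q]}h\,ds\le4\rho\,\|h\|_B\cdot2\varepsilon.\tag{4}$$

*Proof.* The point is that $Z_\sigma=(1-\sigma)p+\sigma q$ has bounded density. It lies in $B$ by convexity. If $\sigma\le\frac12$, condition on $q$: then $Z_\sigma$ is uniform on a translate of $(1-\sigma)U_1$, so its density is at most $(1-\sigma)^{-n}|U_1|^{-1}\le(2/\kappa)^n|B|^{-1}$. If $\sigma\ge\frac12$, condition on $p$ and get the same bound. Hence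
$$\mathbb Eh(Z_\sigma)\le\big(\mathbb Eh(Z_\sigma)^n\big)^{1/n}\le\frac2\kappa\|h\|_B .$$
Since $\int_{[p,q]}h\,ds=|p-q|\int_0^1h(Z_\sigma)\,d\sigma$ and $|p-q|\le2\rho$, (3) follows. In the second case $\kappa=1$ and $\mathbb P(Z_\sigma\in S)\le2^n\varepsilon^n$, so Hölder gives
$$\mathbb Eh(Z_\sigma)\le\big(\mathbb Eh(Z_\sigma)^n\big)^{1/n}\,\mathbb P(Z_\sigma\in S)^{1-1/n}\le2\|h\|_B(2\varepsilon)^{n-1}\le2\|h\|_B\cdot2\varepsilon,$$
because $n\ge2$ and $2\varepsilon\le1$. Multiply by $2\rho$ as before. $\square$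

Next we check that random segments are good for $u$. Let $u\in\mathcal Q_n(K)$ and let $B$ be a ball. *For a.e. $(p,q)\in B\times B$, $u$ is absolutely continuous on $[p,q]$ with speed at most $\|Du\|$ a.e. on $[p,q]$.* Indeed (3) for $h_0$, with $\kappa=1$, shows $\int_{[p,q]}h_0\,ds<\infty$ for a.e. $(p,q)$, so $[p,q]$ is not in the exceptional family of Fuglede's theorem. And (3) for $\infty\cdot1_N$, whose norm is $0$, shows that $[p,q]\cap N$ has length zero for a.e. $(p,q)$. Off $N$ the chain rule bounds the speed by $\|Du\|$.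

The next lemma is the dimension-free version of (2). It says that on one ball, $u$ cannot be close to $w$ on one fat set and far from $w$ on another.

**Lemma 4.** Let $u\in\mathcal Q_n(K)$, $B$ a ball, $w\in\mathbb R^n$, $0<r<s$, $0<\kappa\le1$. If
$$|\{p\in B:|u(p)-w|\le r\}|\ge\kappa^n|B|\quad\text{and}\quad|\{q\in B:|u(q)-w|\ge s\}|\ge\kappa^n|B|,$$
then $s\le C_1r$ with $C_1=C_1(K,\kappa)=\exp(64K^2/\kappa^2)$.

*Proof.* Put $\Lambda=\log(s/r)$ and $h=\frac{\|Du\|}{|u-w|}1_{\{r<|u-w|<s\}}$. Let $p,q$ be in the two sets, outside the null set of bad pairs. The function $g=\log\max(r,\min(s,|u-w|))$ is a Lipschitz function of $u$, so it is absolutely continuous on $[p,q]$. Where $r<|u-w|<s$ its derivative is at most $\|Du\|/|u-w|$ a.e. Where $g$ takes the value $\log r$ or $\log s$, its derivative vanishes a.e. (at every non-isolated point of the level set where it exists). So $|g'|\le h$ a.e., and $g$ rises from $\log r$ to $\log s$. Hence $\int_{[p,q]}h\,ds\ge\Lambda$. By (1) with $\varphi(y)=|y-w|^{-n}1_{\{r<|y-w|<s\}}$,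
$$\int_Bh^n\,dx\le K^{n-1}\int_{r<|y-w|<s}|y-w|^{-n}dy=K^{n-1}n\Omega_n\Lambda.$$
If $\rho$ is the radius of $B$, then $|B|=\Omega_n\rho^n$, and (3) gives
$$\Lambda\le\frac{4\rho}\kappa\big(K^{n-1}n\Lambda\rho^{-n}\big)^{1/n}\le\frac{8K}\kappa\Lambda^{1/n},$$
since $n^{1/n}\le2$. If $\Lambda\ge1$, then $\Lambda^{1/2}\le\Lambda^{1-1/n}\le8K/\kappa$, so $\Lambda\le64K^2/\kappa^2$. If $\Lambda<1$ this holds trivially. $\square$

## 5. Half-mass balls: a map of hyperbolic space attached to $u$

Lemma 4 speaks about majorities and not about single points. We therefore describe $u$ by what it does to the majority of each ball. Let $u\in\mathcal Q_n(K)$ and $v=u^{-1}$.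

For $B=B(x,t)$ let $d=d_u(x,t)$ be the infimum of those $d'>0$ for which some $z$ satisfies $|\{p\in B:|u(p)-z|\le d'\}|\ge\frac12|B|$. It is finite since $u(B)$ is bounded.

*The infimum is attained and positive.* Let $d_k\to d$ be admissible with centers $z_k$. The closed balls $\bar B(z_k,d_k)$ meet the bounded set $u(B)$, so $(z_k)$ is bounded and we may assume $z_k\to z$. A point lying in infinitely many of the sets $\{p\in B:|u(p)-z_k|\le d_k\}$ lies in $\{p\in B:|u(p)-z|\le d\}$. The limsup of sets of measure at least $\frac12|B|$ inside $B$ has measure at least $\frac12|B|$. So $d$ is attained, with center $z$. If $d=0$, the set $\{u=z\}$, a single point, would have positive measure. So $d>0$.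

**Definition (half-mass map).** Let $\mathbb H^{n+1}=\mathbb R^n\times(0,\infty)$. Fix one such $z$ for each $(x,t)$ and set $\Phi_u:\mathbb H^{n+1}\to\mathbb H^{n+1}$, $\Phi_u(x,t)=(z,d)$, where $d=d_u(x,t)$.

By construction
$$|\{p\in B:|u(p)-z|\le d\}|\ge\tfrac12|B|,\qquad|\{p\in B:|u(p)-w|\le d'\}|<\tfrac12|B|\ \text{ for all }w\text{ and all }d'<d.\tag{5}$$

*Example: $u=\mathrm{id}$.* A ball of radius $d$ can cover half of $B(x,t)$ only if $d^n\ge\frac12t^n$, and $d=2^{-1/n}t$ suffices exactly for those $z$ with $|z-x|\le(1-2^{-1/n})t$. So $d_u(x,t)=2^{-1/n}t$, the center is not unique, and $\Phi_u$ need not be continuous. Only the coarse behavior of $\Phi_u$ is meaningful.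

*Example: $u=f_\alpha$, $\alpha\in\{K,1/K\}$.* From $f_\alpha(sx)=s^\alpha f_\alpha(x)$ we get $d_u(0,st)=s^\alpha d_u(0,t)$, so $d_u(0,t)=t^\alpha d_u(0,1)$. On the logarithmic scale, heights over $0$ are multiplied by $\alpha$.

We shall need to invert $\Phi_u$ coarsely. For that we must know that the half-mass ball of $u(B)$ is really filled by $u(B)$, and that this mass does not come from a tiny part of $B$. That is the content of the next lemma.

**Lemma 5.** Let $B=B(x,t)$, $\Phi_u(x,t)=(z,d)$, $\varepsilon=\frac1{512K}$, $\kappa=\frac1{256K}$. For every $w\in\mathbb R^n$, with $S=B(w,\varepsilon t)$,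
$$|\{\xi\in B(z,4d):v(\xi)\in B\setminus S\}|\ge\kappa^n|B(z,4d)|.$$

*Proof.* On $B$ let $h=\|Du\|1_{\{|u-z|<4d\}}$. By (1), $\|h\|_B\le\big(K^{n-1}(4d/t)^n\big)^{1/n}\le4Kd/t$.

First we bound the average of $\int_{[p,q]}h\,ds$ from below, for $p,q$ independent and uniform in $B$. Suppose $|u(p)-z|\le d$ and $|u(q)-u(p)|>d/2$, with $(p,q)$ outside the null set of bad pairs. Either the image path $u([p,q])$ stays in $B(z,4d)$ and has length more than $d/2$, or it leaves $B(z,4d)$ and has length at least $4d-d=3d$ before its first exit. In both cases $\int_{[p,q]}h\,ds\ge d/2$. The event has probability at least $\frac12\cdot\frac12=\frac14$: the first condition by the first part of (5), and, given $p$, the second by the second part of (5) with $w=u(p)$, $d'=d/2$. So $\mathbb E\int_{[p,q]}h\,ds\ge d/8$.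

Next we remove $S$. Since $|S\cap B|\le\varepsilon^n|B|$, (4) applied to $h1_S$ gives
$$\mathbb E\int_{[p,q]}h1_S\,ds\le4t\cdot\frac{4Kd}t\cdot2\varepsilon=32K\varepsilon d=\frac d{16}.$$
Hence $\mathbb E\int_{[p,q]}h1_{B\setminus S}\,ds\ge d/16$. Now (3) with $\kappa$ there equal to $1$, and then (1), give
$$\frac d{16}\le4t\,\|h1_{B\setminus S}\|_B\le4t\Big(\frac{K^{n-1}|u(B\setminus S)\cap B(z,4d)|}{\Omega_nt^n}\Big)^{1/n}\le4K\Big(\frac{|u(B\setminus S)\cap B(z,4d)|}{\Omega_n}\Big)^{1/n}.$$
So $|u(B\setminus S)\cap B(z,4d)|\ge\Omega_n\big(\frac d{64K}\big)^n=\kappa^n\,\Omega_n(4d)^n$, which is the claim. $\square$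

## 6. The half-mass map is a quasi-isometry with constants depending only on $K$

Give $\mathbb H^{n+1}$ the hyperbolic metric $ds=|d(x,t)|/t$ with distance $d_H$. We use
$$d_H((x,t),(x,t_1))=\Big|\log\frac t{t_1}\Big|,\quad d_H((x,t),(x_1,t))\le\frac{|x-x_1|}t,\quad d_H((x,t),(x_1,t_1))\ge\Big|\log\frac t{t_1}\Big|,$$
$$\cosh d_H((x,t),(x_1,t_1))=1+\frac{|x-x_1|^2+(t-t_1)^2}{2tt_1}.\tag{6}$$

The first step shows that $\Phi_u$ does not spread points: comparable balls have comparable half-mass balls.

**Lemma 6.** There is $A=A(K)\ge1$ with $d_H(\Phi_u(P),\Phi_u(Q))\le A(d_H(P,Q)+1)$ for all $u\in\mathcal Q_n(K)$ and $P,Q\in\mathbb H^{n+1}$.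

*Proof.* First let $B,B_1$ be balls with radii $t,t_1$, ratio $t/t_1\in[\frac12,2]$, and distance of centers at most $m=\max(t,t_1)$. The ball $\hat B$ of radius $2m$ about the center of the larger one contains both. Each has radius at least $m/2$, hence measure at least $4^{-n}|\hat B|$. A subset containing half of either has measure at least $\frac12 4^{-n}|\hat B|\ge8^{-n}|\hat B|$. Let $(z,d),(z_1,d_1)$ be the corresponding values of $\Phi_u$, labeled so that $d\le d_1$, and let $C_1=C_1(K,\frac18)$.

*Scale.* We bound $d_1/d$. The sets $\{p\in B:|u(p)-z|\le d\}$ and $\{q\in B_1:|u(q)-z|\ge d_1/2\}$ have measure at least $8^{-n}|\hat B|$ by the two parts of (5). If $d<d_1/2$, Lemma 4 on $\hat B$ with $w=z$ gives $d_1/2\le C_1d$. If $d\ge d_1/2$ this is trivial. So $d_1\le2C_1d$.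

*Position.* We bound $|z-z_1|$. The set $\{q\in B_1:|u(q)-z_1|\le d_1\}$ has measure at least $8^{-n}|\hat B|$, and so has $\{p\in B:|u(p)-z|\le d\}$, on which $|u-z_1|\ge|z-z_1|-d$. If $|z-z_1|-d>d_1$, Lemma 4 with $w=z_1$ gives $|z-z_1|-d\le C_1d_1$. Otherwise this is trivial. So $|z-z_1|\le d+C_1d_1\le(1+C_1)d_1$.

Moving vertically to height $d_1$ and then horizontally, $d_H((z,d),(z_1,d_1))\le\log(2C_1)+1+C_1=:C_2$.

*All distances.* If $P=(x,t)$, $Q=(x_1,t_1)$ and $d_H(P,Q)\le\log2$, then $t/t_1\in[\frac12,2]$, and by (6) $|x-x_1|^2\le2tt_1(\cosh\log2-1)=\frac12tt_1\le\max(t,t_1)^2$. So the bound $C_2$ applies. For general $P,Q$, divide the geodesic from $P$ to $Q$ into at most $d_H(P,Q)/\log2+1$ pieces of length at most $\log2$ and add. The lemma holds with $A=C_2/\log2$. $\square$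

The example $u=f_K$ has $d_H(\Phi_u(0,t),\Phi_u(0,1))\ge K|\log t|$, so no $A<K$ can serve here.

The second step shows that $\Phi_v$ inverts $\Phi_u$ up to bounded error. It rests on Lemma 5.

**Lemma 7.** There is $C_3=C_3(K)$ with $d_H(\Phi_v(\Phi_u(P)),P)\le C_3$ for all $u\in\mathcal Q_n(K)$, $v=u^{-1}$, and $P\in\mathbb H^{n+1}$.

*Proof.* Let $P=(x,t)$, $B=B(x,t)$, $\Phi_u(P)=(z,d)$, $B'=B(z,4d)$ and $\Phi_v(z,4d)=(x_2,t_2)$. Take $\kappa,\varepsilon$ from Lemma 5 and $C=C_1(K,\kappa)$. Note that $\frac12\ge\kappa^n$. We compare $(x_2,t_2)$ with $(x,t)$ by applying Lemma 4 three times to $v$ on the ball $B'$. Each time, if the two radii are not in the order $r<s$, the claimed inequality is trivial.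

*Upper bound $t_2\le2Ct$.* By Lemma 5, $\{\xi\in B':|v(\xi)-x|\le t\}$ has measure at least $\kappa^n|B'|$. By (5) for $v$, $\{\xi\in B':|v(\xi)-x|\ge t_2/2\}$ has measure at least $\frac12|B'|$. Apply Lemma 4 with $w=x$, $r=t$, $s=t_2/2$.

*Position $|x-x_2|\le t+Ct_2\le(1+2C^2)t$.* The set $\{\xi\in B':|v(\xi)-x_2|\le t_2\}$ has measure at least $\frac12|B'|$. On $\{\xi\in B':v(\xi)\in B\}$, of measure at least $\kappa^n|B'|$, we have $|v-x_2|\ge|x-x_2|-t$. Apply Lemma 4 with $w=x_2$, $r=t_2$, $s=|x-x_2|-t$.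

*Lower bound $t\le C\varepsilon^{-1}t_2$.* Here the removal of $S$ is needed. By Lemma 5 with $w=x_2$, the set $\{\xi\in B':|v(\xi)-x_2|\ge\varepsilon t\}$ has measure at least $\kappa^n|B'|$, and $\{\xi\in B':|v(\xi)-x_2|\le t_2\}$ has measure at least $\frac12|B'|$. Apply Lemma 4 with $w=x_2$, $r=t_2$, $s=\varepsilon t$.

Consequently $d_H((x,t),(x_2,t_2))\le|\log\frac t{t_2}|+\frac{|x-x_2|}t\le\log\frac{2C}\varepsilon+1+2C^2$. By Lemma 6 for $v$, $d_H(\Phi_v(z,d),\Phi_v(z,4d))\le A(\log4+1)$. So $C_3=\log\frac{2C}\varepsilon+1+2C^2+A(\log4+1)$ works. $\square$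

Together, with $\lambda=A+2C_3=\lambda(K)$, for all $P,Q\in\mathbb H^{n+1}$,
$$\frac1\lambda d_H(P,Q)-\lambda\le d_H(\Phi_u(P),\Phi_u(Q))\le\lambda d_H(P,Q)+\lambda.\tag{7}$$
The upper bound is Lemma 6. For the lower bound,
$$d_H(P,Q)\le d_H(\Phi_v\Phi_uP,\Phi_v\Phi_uQ)+2C_3\le A\,d_H(\Phi_uP,\Phi_uQ)+A+2C_3;$$
divide by $A$, using $1\le A\le\lambda$.

## 7. From half-mass balls back to points, by stability of quasigeodesics

We must now show that the value $u(x)$ at the single point $x$ is within a bounded multiple of $d$ of the half-mass center $z$. One would try to telescope. Put $(z_k,d_k)=\Phi_u(x,2^{-k}t)$. As we check below, $z_k\to u(x)$. By Lemma 6, $|z_k-z_{k+1}|\le C\,d_k$, so $|u(x)-z_0|\le C\sum_kd_k$. But Lemma 6 bounds $d_{k+1}/d_k$ only between $C^{-1}$ and $C$, which is no bound for the sum in terms of $d_0$. A dimension-free rate of decay is missing. It is supplied by the lower bound in (7), through the geometry of $\mathbb H^{n+1}$.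

**Definition (quasigeodesic, $\delta$-hyperbolic).** A map $c$ from an interval into a metric space, not necessarily continuous, is a $(\lambda,\epsilon)$-quasigeodesic if $\frac1\lambda|\tau-\tau'|-\epsilon\le d(c(\tau),c(\tau'))\le\lambda|\tau-\tau'|+\epsilon$ for all $\tau,\tau'$. A geodesic space is $\delta$-hyperbolic if each side of every geodesic triangle lies in the $\delta$-neighborhood of the union of the other two sides.

For example, $\tau\mapsto(0,e^{-\lfloor\tau\rfloor})$ is a discontinuous $(1,1)$-quasigeodesic in $\mathbb H^{n+1}$, because $\big||\lfloor\tau\rfloor-\lfloor\tau'\rfloor|-|\tau-\tau'|\big|\le1$. The plane $\mathbb H^2$ is $\delta$-hyperbolic for some $\delta$. Every geodesic triangle of $\mathbb H^{n+1}$ lies in an isometric copy of $\mathbb H^2$, so $\mathbb H^{n+1}$ is $\delta$-hyperbolic *with the same $\delta$ for all $n$*. This is the only point at which the dimension of the hyperbolic space could have entered.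

Stability of quasigeodesics (Bridson–Haefliger, *Metric Spaces of Non-Positive Curvature*, Thm III.H.1.7): in a $\delta$-hyperbolic geodesic space, the image of a $(\lambda,\epsilon)$-quasigeodesic on a compact interval lies within Hausdorff distance $R(\delta,\lambda,\epsilon)$ of any geodesic segment joining its endpoints.

**Lemma 8.** There is $C_4=C_4(K)$ such that $|u(x)-z|\le C_4d$ whenever $u\in\mathcal Q_n(K)$ and $\Phi_u(x,t)=(z,d)$.

*Proof.* Fix $x$ and $t$.

*Step 1: place $\Phi_u(x,t)$ near long geodesic segments.* The curve $\tau\mapsto(x,e^{-\tau})$ is a unit speed geodesic. So by (7), $\tau\mapsto\Phi_u(x,e^{-\tau})$ is a $(\lambda,\lambda)$-quasigeodesic on $[-T,T]$ for each $T$. By stability there is $R_0=R_0(K)$ such that for all $T\ge|\log t|$ the point $\Phi_u(x,t)$ is within $R_0$ of a point $G_T$ of the geodesic segment $[P_T,Q_T]$, where $P_T=\Phi_u(x,e^T)$ and $Q_T=\Phi_u(x,e^{-T})$.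

*Step 2: find the limits of the endpoints.* Write $Q_T=(z',d')$ and $L=\max_{|p-x|\le e^{-T}}|u(p)-u(x)|$. Since $\bar B(u(x),L)$ contains all of $u(B(x,e^{-T}))$, $d'\le L$. Since $\bar B(z',d')$ meets $u(B(x,e^{-T}))$, $|z'-u(x)|\le d'+L\le2L$. As $T\to\infty$, $L\to0$, so $Q_T\to(u(x),0)$.

Next, $P_T\to\infty$. Otherwise there are $D$ and $T_j\to\infty$ with $P_{T_j}=(z_j,d_j)$, $|z_j|+d_j\le D$. Then at least half of $B(x,e^{T_j})$ lies in the fixed compact set $u^{-1}(\bar B(0,D))$, which is impossible for large $j$ since the latter has finite measure.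

*Step 3: pass to the limit.* An isometry of $\mathbb H^{n+1}$ onto the Klein model extends to a homeomorphism of $(\mathbb R^n\times[0,\infty))\cup\{\infty\}$ onto the closed Euclidean unit ball, and in the Klein model geodesic segments are Euclidean segments. So in that model $G_T=(1-s_T)P_T+s_TQ_T$ with $s_T\in[0,1]$, while $P_T\to\mathbf p$ and $Q_T\to\mathbf q$, where $\mathbf p\ne\mathbf q$ are the boundary points corresponding to $\infty$ and $u(x)$. All $G_T$ lie in the closed hyperbolic ball of radius $R_0$ about $\Phi_u(x,t)$, which is a compact subset of $\mathbb H^{n+1}$. Along a sequence $T\to\infty$ we have $s_T\to s$ and $G_T\to G=(1-s)\mathbf p+s\mathbf q$, a point of $\mathbb H^{n+1}$ with $d_H(\Phi_u(x,t),G)\le R_0$. It lies on the geodesic with endpoints $\infty$ and $u(x)$, which is the vertical line over $u(x)$.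

*Step 4: read off the bound.* By (6), the distance from $(z,d)$ to the point of height $h$ on the vertical line over $y=u(x)$ has hyperbolic cosine $\frac{|z-y|^2+d^2+h^2}{2dh}$. This is smallest for $h=\sqrt{|z-y|^2+d^2}$, with value $\sqrt{|z-y|^2+d^2}/d$. So the distance to the line is $\operatorname{arsinh}(|z-y|/d)$. It is at most $R_0$, and $C_4=\sinh R_0$ works. $\square$

The next step bounds the image of a whole ball by its half-mass radius.

**Lemma 9.** There is $C_5=C_5(K)\ge1$ such that $|u(a)-u(x)|\le C_5\,d_u(x,t)$ whenever $u\in\mathcal Q_n(K)$ and $|a-x|\le t$.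

*Proof.* Let $\Phi_u(x,t)=(z,d)$ and $\Phi_u(a,t)=(z',d')$. Since $d_H((x,t),(a,t))\le|a-x|/t\le1$, Lemma 6 puts these two points at distance at most $2A$. Hence $d'\le e^{2A}d$, and by (6) $|z-z'|^2\le2dd'(\cosh2A-1)\le e^{2A}dd'\le e^{4A}d^2$. Lemma 8 at $(a,t)$ and at $(x,t)$ gives
$$|u(a)-u(x)|\le C_4d'+|z'-z|+C_4d\le(C_4e^{2A}+e^{2A}+C_4)d.\qquad\square$$

Lemma 9 bounds images from above. To bound $|u(b)-u(x)|$ from below we apply the same lemma to the inverse. This gives quasisymmetry for the ratio $t=1$.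

**Proposition 10.** There is $H=H(K)$ such that for all $n\ge2$ and $u\in\mathcal Q_n(K)$: $|a-x|\le|b-x|$ implies $|u(a)-u(x)|\le H|u(b)-u(x)|$.

*Proof.* If $b=x$ then $a=x$, so assume $b\ne x$. Put $t=|b-x|$, $y=u(x)$, $s=|u(b)-y|>0$ and $\Phi_v(y,s)=(x',t')$. Lemma 9 for $v$ at $(y,s)$ gives $t=|v(u(b))-v(y)|\le C_5t'$. Lemma 8 for $v$ gives $|x-x'|=|v(y)-x'|\le C_4t'$. Let $t''=C_5t'$, so $t''\ge t$. Going from $(x,t'')$ down to $(x,t')$ and then horizontally, $d_H((x,t''),(x',t'))\le\log C_5+C_4$. By Lemma 6, and by Lemma 7 with $u$ and $v$ interchanged,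
$$d_H(\Phi_u(x,t''),(y,s))\le d_H(\Phi_u(x,t''),\Phi_u(x',t'))+d_H(\Phi_u\Phi_v(y,s),(y,s))\le A(\log C_5+C_4+1)+C_3=:C_6.$$
Comparing heights, $d_u(x,t'')\le e^{C_6}s$. As $|a-x|\le t\le t''$, Lemma 9 gives $|u(a)-u(x)|\le C_5\,d_u(x,t'')\le C_5e^{C_6}s$. So $H=C_5e^{C_6}$ works. $\square$

## 8. From ratio $1$ to all ratios, with exponents $K$ and $1/K$

Proposition 10 is the case $t=1$ of Theorem 1, and no constant in it depends on $n$. For other ratios a classical length–volume argument on rays suffices, because we can now lose factors $H$. For $u\in\mathcal Q_n(K)$ with $u(0)=0$ and $r>0$ let $L_u(r)=\max_{|y|=r}|u(y)|$ and $l_u(r)=\min_{|y|=r}|u(y)|$. We need two topological facts.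

* (i) $u(B(0,r))\subset B(0,L_u(r))$. The set $u(B(0,r))$ is open, so $|\cdot|$ has no maximum on it. Hence the maximum of $|u|$ over $\bar B(0,r)$ is attained only on the sphere and equals $L_u(r)$. In particular $|u(a)|\le L_u(r)$ for $|a|\le r$, and $L_u$ is nondecreasing.
* (ii) $B(0,l_u(r))\subset u(B(0,r))$. The ball $B(0,l_u(r))$ is connected, contains $0=u(0)$, and does not meet $u(\partial B(0,r))=\partial u(B(0,r))$.

The next lemma bounds the growth of $u$ from one sphere to a larger one.

**Lemma 11.** If $u\in\mathcal Q_n(K)$, $u(0)=0$, $T\ge1$ and $r>0$, then $l_u(Tr)\le T^KL_u(r)$.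

*Proof.* Suppose $\Lambda:=\log(l_u(Tr)/L_u(r))>0$, since otherwise there is nothing to prove. Then $T>1$, because $l_u(r)\le L_u(r)$. Put $\sigma=\frac{\|Du\|}{|u|}1_{\{L_u(r)<|u|<l_u(Tr)\}}$.

*Almost every radial segment is good.* For $\theta\in S^{n-1}$ let $I_\theta=\{\tau\theta:r\le\tau\le Tr\}$. Since $h_0\in L^n$, polar coordinates give $\int_r^{Tr}h_0(\tau\theta)^n\tau^{n-1}d\tau<\infty$ for a.e. $\theta$, and then Hölder (with $\tau\ge r>0$) gives $\int_{I_\theta}h_0\,ds<\infty$. Also $I_\theta\cap N$ has length zero for a.e. $\theta$. For such $\theta$, $u$ is absolutely continuous on $I_\theta$ with speed at most $\|Du\|$ a.e.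

*Length against volume.* For such $\theta$, $\log|u|$ truncated to $[\log L_u(r),\log l_u(Tr)]$ rises along $I_\theta$ from the lower to the upper bound, since $|u(r\theta)|\le L_u(r)$ and $|u(Tr\theta)|\ge l_u(Tr)$. As in Lemma 4, its derivative is at most $\sigma$ a.e. So
$$\Lambda\le\int_r^{Tr}\sigma(\tau\theta)\,d\tau=\int_r^{Tr}\sigma(\tau\theta)\tau^{\frac{n-1}n}\,\tau^{-\frac{n-1}n}d\tau,\qquad\Lambda^n\le\int_r^{Tr}\sigma(\tau\theta)^n\tau^{n-1}d\tau\cdot(\log T)^{n-1}$$
by Hölder. Integrating over $\theta$ and using (1) with $\varphi(y)=|y|^{-n}1_{\{L_u(r)<|y|<l_u(Tr)\}}$,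
$$\omega_{n-1}\Lambda^n\le(\log T)^{n-1}\int\sigma^n\,dx\le(\log T)^{n-1}K^{n-1}\omega_{n-1}\Lambda.$$
Since $\Lambda>0$, this gives $\Lambda^{n-1}\le(K\log T)^{n-1}$, so $\Lambda\le K\log T$. $\square$

*Proof of Theorem 1.* Let $f$ be $K$-qc, so $f\in\mathcal Q_n(K)$. Translating in the source and in the target, we may take the center to be $x=0=f(0)$. Write $L=L_f$, $l=l_f$. Proposition 10 gives $L(r)\le Hl(r)$ for all $r$. We show $L(tr)\le\eta_K(t)\,l(r)$ for $t>0$.

*Case $t\ge1$.* This uses Lemma 11 for $f$: $L(tr)\le Hl(tr)\le Ht^KL(r)\le H^2t^Kl(r)$.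

*Case $0<t<1$.* This uses Lemma 11 for the inverse $g=f^{-1}$. Put $\rho=l(tr)$ and $T=L(r)/\rho$. Then $T\ge1$, since $\rho\le L(tr)\le L(r)$. By (ii), taking closures, $\bar B(0,\rho)\subset f(\bar B(0,tr))$, so $L_g(\rho)\le tr$. By (i), points of norm $L(r)=T\rho$ are not in $f(B(0,r))$, so $l_g(T\rho)\ge r$. Lemma 11 for $g$ gives $r\le T^Ktr$. Hence $T\ge t^{-1/K}$, that is, $l(tr)\le t^{1/K}L(r)$. Therefore $L(tr)\le Hl(tr)\le Ht^{1/K}L(r)\le H^2t^{1/K}l(r)$.

*Conclusion.* If $|a|\le t|b|$ with $t>0$ and $b\ne0$, put $r=|b|$. By (i), $|f(a)|\le L(tr)\le\eta_K(t)\,l(r)\le\eta_K(t)|f(b)|$. If $t=0$ or $b=0$, then $a=0$ and there is nothing to prove. Finally $\eta_K(t)=H^2\max\{t^K,t^{1/K}\}$ is a homeomorphism of $[0,\infty)$, and $H=H(K)$ does not depend on $n$. $\blacksquare$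

## 9. Sharp exponents, the converse, the hyperbolic extension, and a weaker hypothesis

*Proof of Proposition 2.* (a) This was shown in Section 1 with $f_K$ and $f_{1/K}$. Thus $\eta_K$ is optimal up to the multiplicative constant $H(K)^2$. The linear map $\mathrm{diag}(K,1,\dots,1)$ there shows that for $K>1$ the constant cannot be replaced by $1$.

(b) If $f$ is $\eta$-quasisymmetric, take $t=1$ and $|a-x|=|b-x|=r$. This gives $L(x,f,r)\le\eta(1)\,l(x,f,r)$ for all $x$ and $r$; in particular $\eta(1)\ge1$. So $f$ is $\eta(1)$-quasiconformal. With Theorem 1, $K$-quasiconformality and $\eta$-quasisymmetry of homeomorphisms $\mathbb R^n\to\mathbb R^n$ are quantitatively equivalent with no dependence on $n$ in either direction.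

(c) The map $\Phi_f$ satisfies (7), and by Lemma 7 with $u$ and $v$ interchanged every $Q\in\mathbb H^{n+1}$ is within $C_3$ of $\Phi_f(\Phi_{f^{-1}}(Q))$. So $\Phi_f$ is a quasi-isometry of $\mathbb H^{n+1}$ with constants depending only on $K$, and $\Phi_{f^{-1}}$ is a coarse inverse. By Step 2 of the proof of Lemma 8, $\Phi_f(x,t)\to(f(x),0)$ as $t\to0$ and $\Phi_f(x,t)\to\infty$ as $t\to\infty$. So the boundary map is $f$ on $\mathbb R^n$ and fixes $\infty$.

(d) After Section 2 the proof of Theorem 1 used only $f\in\mathcal Q_n(K)$. A homeomorphism of $\mathbb R^n$ that is $K'$-qc for some $K'$ and satisfies $\|Df\|\le K\ell(Df)$ a.e. belongs to $\mathcal Q_n(K)$: the regularity in the definition holds because the map is quasiconformal with some constant, and the inequality with $K$ is assumed. $\square$
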